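\title{Beating the greedy ratio in online stochastic hypergraph matching}

\begin{abstract}
The edges of a $p$-partite hypergraph arrive in a known order, each edge is active independently with a known probability, and an online algorithm must decide on arrival whether to add the edge to its matching. The greedy algorithm collects at least a $1/p$ fraction of the expected size of a maximum matching of active edges. We prove that for all large $p$ the optimal online policy collects at least a $\log p/(256\,p\log\log p)$ fraction, so that its approximation ratio is $o(p)$. The proof plays two strategies against each other: imitating a simulated offline optimum, with a loss controlled by relative entropy, and planting edges of that optimum into random vertex sets, with a gain read off from the dynamic program. The result is information-theoretic; we make no claim about running time.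
\end{abstract}

\section{Introduction}

\subsection{The problem and the result}

Let $p\ge 2$ be an integer. A hypergraph is \emph{$p$-partite} if its vertex set is partitioned into $p$ parts and every edge contains exactly one vertex of each part. A \emph{matching} is a set of pairwise vertex-disjoint edges. In \emph{online stochastic hypergraph matching}, the edges $e_1,\dots,e_m$ of a $p$-partite hypergraph arrive in this predetermined order. Edge $e_t$ has a weight $a_t\in\{0,1\}$ that is revealed when it arrives; the weights are independent, and $\mathbb{P}(a_t=1)=\alpha_t$. We call $e_t$ \emph{active} if $a_t=1$. The algorithm knows the instance (the hypergraph, the order and the numbers $\alpha_t$) and may randomize. When $e_t$ arrives, it sees $a_t$ and decides irrevocably whether to include $e_t$; the included edges must form a matching. For an instance $I$, let $\mathrm{OPT}(I)$ be the expected maximum size of a matching of active edges, and let $\mathrm{ALG}(I)$ be the expected number of active edges that the algorithm includes. The \emph{approximation ratio} of the algorithm on $p$-partite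 hypergraphs is $\sup_I \mathrm{OPT}(I)/\mathrm{ALG}(I)$.

The quantity $\mathrm{OPT}$ is the value of a prophet who sees all weights in advance, so the best possible ratio measures the price of not knowing the future. The greedy algorithm, which includes every active edge that is disjoint from those already included, has ratio at most $p$: every edge of a maximum matching of active edges meets a greedy edge, and a greedy edge, having $p$ vertices, meets at most $p$ edges of that matching. In the other direction, Kleinberg and Weinberg gave an $\Omega(\sqrt p)$ lower bound on the ratio of any algorithm, and Saxena, Velusamy and Weinberg improved it to $p^{1/2+\Omega(1/\log\log p)}$. The question posed in \cite{problem} is whether greedy can be beaten asymptotically: is there a family of online algorithms $(A_p)_{p\ge2}$, with $A_p$ handling $p$-partite instances, whose ratio is $o(p)$ as $p\to\infty$? We answer it in the affirmative. Throughout, $\log$ is the natural logarithm.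

\begin{theorem}\label{thm:main}
There is an absolute constant $p_0$ such that for every $p\ge p_0$ and every instance in which each edge has at least one and at most $p$ vertices, the optimal online algorithm satisfies
\[
\mathrm{ALG}\ \ge\ \frac{\log p}{256\,p\log\log p}\,\mathrm{OPT}.
\]
\end{theorem}

The theorem covers every $p$-partite instance; partiteness is not used, and parallel edges are allowed. Let $A_p$ be the optimal online algorithm, given by the dynamic program of Section~\ref{sec:dp}. Its ratio is at most $256\,p\log\log p/\log p$ for $p\ge p_0$, and at most $p$ for every $p$, since it is at least as good as greedy. Hence $(A_p)$ has ratio $O(p\log\log p/\log p)=o(p)$, uniformly over all instance sizes, activation probabilities and known arrival orders. Running time is not restricted, and we make no polynomial-time claim. The exact order of the optimal ratio is not determined: the lower bound $p^{1/2+\Omega(1/\log\log p)}$ leaves a gap. From now on $\mathrm{ALG}$ denotes the value of the optimal online algorithm.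

\subsection{Two examples}

\begin{example}[A star]\label{ex:star}
Let $e_1$ be active with probability $1$, and let it be followed by $p$ pairwise disjoint edges, one through each vertex of $e_1$, each active with probability $x$. For $x=1$ greedy gets $1$ and $\mathrm{OPT}=p$, so the analysis of greedy is tight. But an algorithm that knows $x$ compares $1$ with $px$ before it decides on $e_1$, so $\mathrm{ALG}=\max(1,px)$, while $\mathrm{OPT}=px+(1-x)^p\le 2\,\mathrm{ALG}$.
\end{example}

To hurt the optimal policy, the prophet must profit from rare coincidences that cannot be anticipated. The next family is built for this purpose, and it shows in miniature why the ratio $p$ is out of reach.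

\begin{example}[Groups]\label{ex:groups}
Let $k\ge2$. Suppose there are $n$ groups, each consisting of $k$ pairwise disjoint edges with $p$ vertices, that any two edges of different groups intersect, and that every edge is active with probability $1/k$. Every matching lies inside one group. After its first selection an online policy can use only the later edges of the same group, of which fewer than one is active in expectation; so $\mathrm{ALG}\le2$. Greedy shows $\mathrm{ALG}\ge1-(1-1/k)^k\ge1-1/e$. If $n\ge k^k$, then with probability at least $1-(1-k^{-k})^{n}\ge 1-1/e$ some group is entirely active, and $\mathrm{OPT}\ge(1-1/e)k$. An instance of this kind with $k$ proportional to $p$ would make the ratio of order $p$, and one might guess that greedy is optimal for this reason.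

No such instance exists. Pick two edges $f_i,f_i'$ in group $i$ and color every vertex red or blue, independently and uniformly. The event that $f_i$ is red and $f_i'$ is blue has probability $4^{-p}$, and two of these events cannot occur together, because $f_i$ meets $f_j'$ for $i\neq j$. Hence $n\le4^p$. A given group has at least $r$ active edges with probability at most $\binom kr k^{-r}\le1/r!$, so for every $j\ge1$
\[
\mathrm{OPT}\le j+n\sum_{r>j}\frac1{r!}\le j+\frac{n}{j!}.
\]
For $j=\lceil4p/\log p\rceil$ we have $j/e\ge p/\log p\ge\sqrt p$, so $j!\ge(j/e)^j\ge e^{2p}\ge n$, and the ratio is $O(p/\log p)$.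
\end{example}

Two effects combine here. A random coloring limits the number of alternatives among which the prophet chooses to $e^{O(p)}$. And a lead of $j$ edges over the online policy requires a coincidence of probability about $1/j!$, so that $j\log j=O(p)$. The proof of Theorem~\ref{thm:main} finds both effects in an arbitrary instance.

\subsection{Outline of the proof}

Fix a rule that assigns to each outcome $A=(a_t)$ a maximum matching $M$ of active edges. The \emph{surprise} of edge $t$ is $\log(\alpha_t/\mathbb{P}(t\in M))$; it is large when the prophet seldom uses the edge even if it is active. In Example~\ref{ex:groups} the average of $\mathbb{P}(t\in M)/\alpha_t$ over all edges is $\mathrm{OPT}/n$. Let $\rho$ be the fraction of $\mathrm{OPT}$ that we aim for, up to a constant factor; it is slightly larger than $1/p$.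

\emph{Imitation} handles edges of small surprise. Take a fictitious prophet, keep each edge of its matching with probability $\rho$, and call the result $S$. An online algorithm can generate $S$ edge by edge with the correct conditional probabilities, coupling the event $t\in S$ with the real event $a_t=1$. Nothing is lost as long as the conditional probability of $t\in S$ stays below $\alpha_t$. A priori it is at most $\rho\alpha_t$, so a loss occurs only if the past of $S$ has raised the posterior probability of activity by a factor $1/\rho$, and this takes information of order $\log(1/\rho)$ per unit of posterior probability. An edge of $S$ with surprise at most $B$ carries information about $B$. The loss is therefore small when $\rho B$ is a small multiple of $\log(1/\rho)\approx\log p$, and $B=O(p\log\log p)$ gives the theorem.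

\emph{Planting} handles edges of large surprise. Take a random vertex set of density $q$, the background, add to it the vertices of some edges of a fictitious $M$, and ask for the value of the optimal policy restricted to the resulting set. A planted edge is either expensive, meaning that its vertices raise the online value of the later edges by more than $\frac12$, and then we gain $\frac12$ without ever selecting it; or it is cheap. The dynamic program gains from a cheap edge whenever it is active and happens to lie inside the background, an event of probability about $\alpha_tq^p$. If the surprise is well above $p\log(1/q)$, this dwarfs the probability of being planted, so few planted edges can be cheap. With $q=1/\mathrm{polylog}(p)$ the threshold is $O(p\log\log p)$, which matches the budget of imitation.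

Section~\ref{sec:dp} contains the deterministic planting inequality and Section~\ref{sec:info} the analysis of imitation. Section~\ref{sec:virtual} sets up the random experiment that both strategies share. Section~\ref{sec:likely} treats the case in which imitation wins, and Sections~\ref{sec:common}--\ref{sec:combine} treat the other case.

\section{The dynamic program and the planting inequality}\label{sec:dp}

\subsection{Conventions}

Let $V$ be the vertex set and $[m]=\{1,\dots,m\}$. We identify edges with their indices, write $V(T)=\bigcup_{t\in T}e_t$ for $T\subseteq[m]$, and call $T$ a matching if the edges $e_t$, $t\in T$, are pairwise disjoint. Edges with $\alpha_t=0$ are deleted, so $\alpha_t\in(0,1]$, and we assume $\mathrm{OPT}>0$. Adding private dummy vertices to edges does not change which sets are matchings, so we assume that \emph{every edge has exactly $p$ vertices}. ``For large $p$'' means for $p$ above an absolute constant, and $o(1)$ denotes a quantity bounded by a function of $p$ alone that tends to $0$. Posterior probabilities are always taken given random variables with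 finitely many values, and they are set to $0$ on null events. For a sequence $(z_t)$ we write $z_{>t}=(z_j)_{j>t}$ and $z_{<t}=(z_j)_{j<t}$.

\subsection{The value function}

For $X\subseteq V$ and $1\le t\le m+1$, let $\Phi_t(X)$ be the largest expected number of active edges that an online policy, possibly randomized, can select from $e_t,\dots,e_m$ using only edges contained in $X$. Thus $\Phi_{m+1}=0$ and $\mathrm{ALG}=\Phi_1(V)$. Selecting an inactive edge only removes vertices and never helps. Since future activities are independent of the past, the past matters only through the set of vertices that are still free. Backward induction therefore shows that a deterministic policy is optimal, that $\Phi_t(X)=\Phi_{t+1}(X)$ if $e_t\not\subseteq X$, and that otherwise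
\[
\Phi_t(X)=(1-\alpha_t)\Phi_{t+1}(X)+\alpha_t\max\{\Phi_{t+1}(X),\,1+\Phi_{t+1}(X\setminus e_t)\}.
\]
Define the \emph{cost} of $e_t$ relative to $X$ by
\[
c_t(X)=\Phi_{t+1}(X\cup e_t)-\Phi_{t+1}(X\setminus e_t).
\]
It is the future value that is lost by giving up the vertices of $e_t$, and it depends only on $X\setminus e_t$. In Example~\ref{ex:star}, $c_1(V)=px$. The recursion becomes
\begin{equation}\label{eq:dp}
\Phi_t(X)=\Phi_{t+1}(X)+\mathbf{1}[e_t\subseteq X]\,\alpha_t\,(1-c_t(X))^+ .
\end{equation}
We use three properties.
\begin{enumerate}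
\item[(V1)] $\Phi_t(X)$ is nondecreasing in $X$ and nonincreasing in $t$, and $\Phi_1(X)\le\mathrm{OPT}$. In particular $c_t\ge0$.
\item[(V2)] If $X_1,X_2,\dots$ are pairwise disjoint, then $\Phi_1(V)\ge\sum_i\Phi_1(X_i)$. Indeed, run the optimal policies for the $X_i$ in parallel: each edge, being nonempty, lies in at most one $X_i$, and edges used by different policies are disjoint.
\item[(V3)] $\Phi_1(X\setminus R)\ge\Phi_1(X)-|R|$. Indeed, follow the optimal policy for $X$ and skip the selections that meet $R$; the selections are pairwise disjoint, so at most $|R|$ of them are skipped.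
\end{enumerate}

\subsection{Planting}

\begin{lemma}[Planting inequality]\label{lem:plant}
Let $U\subseteq V$ and let $Y\subseteq[m]$ be a matching with $V(Y)\cap U=\emptyset$. Put $X_t=U\cup V(Y\cap[t,m])$ for $1\le t\le m+1$, and call $t\in[m]$ \emph{cheap} if $c_t(X_{t+1})\le\frac12$ and \emph{expensive} otherwise. Then
\begin{align}
\Phi_1(X_1)&\ge\tfrac12\,\#\{t\in Y: t\text{ expensive}\},\label{eq:plant1}\\
\Phi_1(X_1)&\ge\tfrac12\sum_{t=1}^m\alpha_t\,\mathbf{1}[e_t\subseteq X_{t+1},\ t\text{ cheap}].\label{eq:plant2}
\end{align}
\end{lemma}

\begin{proof}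
Write $\Phi_1(X_1)=\sum_t\big(\Phi_t(X_t)-\Phi_{t+1}(X_{t+1})\big)$. If $t\in Y$, then $X_t=X_{t+1}\cup e_t$ and $e_t\cap X_{t+1}=\emptyset$, so by (V1)
\[
\Phi_t(X_t)\ge\Phi_{t+1}(X_{t+1}\cup e_t)=\Phi_{t+1}(X_{t+1})+c_t(X_{t+1}).
\]
If $t\notin Y$, then $X_t=X_{t+1}$ and \eqref{eq:dp} applies. Since $e_t\not\subseteq X_{t+1}$ for $t\in Y$, we obtain
\[
\Phi_1(X_1)\ge\sum_{t\in Y}c_t(X_{t+1})+\sum_{t=1}^m\mathbf{1}[e_t\subseteq X_{t+1}]\,\alpha_t\,(1-c_t(X_{t+1}))^+ .
\]
All terms are nonnegative. Keeping only the expensive terms of the first sum gives \eqref{eq:plant1}, and keeping only the cheap terms of the second gives \eqref{eq:plant2}.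
\end{proof}

We call $U$ the \emph{background} and $Y$ the set of \emph{planted} edges. The planted edges need not be active in the real run; they only shape the vertex set $X_1$. Whether $t$ is cheap depends on $U\setminus e_t$ and on the edges planted \emph{after} $t$. For this reason the random set $Y$ will be built in reverse time, and surprise will be measured conditionally on what has been planted later.

\section{Information and imitation}\label{sec:info}

\subsection{Relative entropy}

For laws $\mu,\nu$ on a finite set, $\mathrm{KL}(\mu\|\nu)=\sum_x\mu(x)\log\frac{\mu(x)}{\nu(x)}\in[0,\infty]$. We use two standard facts. The \emph{chain rule}: for laws of a pair $(X,X')$,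
\[
\mathrm{KL}(\mu_{X,X'}\|\nu_{X,X'})=\mathrm{KL}(\mu_X\|\nu_X)+\mathbb{E}_{X\sim\mu}\,\mathrm{KL}(\mu_{X'|X}\|\nu_{X'|X}),
\]
and iterating it expands a divergence into nonnegative terms, one for each coordinate, in any order. \emph{Convexity in the first argument}: if $\mu$ is an average of laws $\mu_\omega$, then $\mathrm{KL}(\mu\|\nu)$ is at most the average of $\mathrm{KL}(\mu_\omega\|\nu)$. For Bernoulli laws write $\mathrm{kl}(x\|y)=x\log\frac xy+(1-x)\log\frac{1-x}{1-y}$. Applying $\log v\ge1-\frac1v$ to the second term gives
\begin{equation}\label{eq:kl1}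
\mathrm{kl}(x\|y)\ge x\log\frac xy-x+y .
\end{equation}
If $x\ge e^2y$, then $x\le\frac12x\log\frac xy$, and so
\begin{equation}\label{eq:kl2}
x\ge e^2y\quad\Longrightarrow\quad x\log\frac xy\le2\,\mathrm{kl}(x\|y).
\end{equation}
The binary entropy $h(x)=x\log\frac1x+(1-x)\log\frac1{1-x}$ satisfies $h(x)\le\log 2$, and $h(x)\le x(1+\log\frac1x)$ because $\log\frac1{1-x}\le\frac{x}{1-x}$.

\subsection{Revealing a thinned set of active edges}

Suppose we are shown, one index at a time, a sparse random set of active edges. How far can the posterior probabilities of activity move? The next lemma compares the true law with a reference law in which each revealed bit depends on $A$ only through its own activity, so that under the reference law the revealed bits say nothing about the other edges.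

\begin{lemma}\label{lem:reveal}
Let $0<\rho\le\frac14$. Let $(A,Z,b)$ be a random triple with finitely many values and law $\mathbb{P}$, where $A=(a_t)$ and $b=(b_t)$ lie in $\{0,1\}^m$ and $b_t\le a_t$. Put
\[
\sigma_t=\mathbb{P}(b_t=1\mid Z,b_{<t}),\qquad g_t=\mathbb{P}(a_t=1\mid Z,b_{<t}),
\]
and assume $\sigma_t\le\rho g_t$. Let $\tilde{\mathbb{P}}$ be a law of $(A,Z)$ with $D_0=\mathrm{KL}(\mathbb{P}_{A,Z}\|\tilde{\mathbb{P}}_{A,Z})<\infty$, under which $a_1,\dots,a_m$ are conditionally independent given $Z$, and such that $\tilde\alpha_t=\tilde{\mathbb{P}}(a_t=1\mid Z)$ satisfies $\tilde\alpha_t\le\alpha_t$ whenever $\sigma_t>0$. Extend $\tilde{\mathbb{P}}$ to $(A,Z,b)$ as follows: for $t=1,\dots,m$, given $(A,Z,b_{<t})$, let $b_t=1$ with probability $a_t\sigma_t/g_t$ (read as $0$ if $g_t=0$). Then $D=\mathrm{KL}(\mathbb{P}\|\tilde{\mathbb{P}})$ satisfies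
\[
\mathbb{E}\sum_t\mathrm{kl}(g_t\|\tilde\alpha_t)\ \le\ D\ \le\ 2\Big(D_0+\mathbb{E}\sum_t\sigma_t\Big(3+\log\frac{\alpha_t}{\sigma_t}\Big)\Big),
\]
where expectations are under $\mathbb{P}$ and terms with $\sigma_t=0$ are $0$. The same holds for any other fixed order of the indices in place of $1,\dots,m$.
\end{lemma}

\begin{proof}
The statement does not involve the arrival order, so the last sentence follows by relabeling.

\emph{An entropy bound.} By the chain rule in the order $(A,Z),b$ and $\mathbb{P}(b\mid A,Z)\le1$,
\[
D\le D_0+\mathbb{E}\log\frac1{\tilde{\mathbb{P}}(b\mid A,Z)}=D_0+\sum_t\mathbb{E}\log\frac1{\tilde{\mathbb{P}}(b_t\mid a_t,Z,b_{<t})}.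
\]
If $a_t=0$, then $b_t=0$ under both laws and the term vanishes. Since $b_t=1$ forces $a_t=1$, under $\mathbb{P}$ the bit $b_t$ given $(Z,b_{<t},a_t=1)$ is Bernoulli with parameter $\sigma_t/g_t$, the same as under $\tilde{\mathbb{P}}$. So the $t$-th term equals $\mathbb{E}[g_th(\sigma_t/g_t)]$. Hence $D\le D_0+m\log2<\infty$, and
\begin{equation}\label{eq:entropy}
D\le D_0+\mathbb{E}\sum_t\sigma_t\Big(1+\log\frac{g_t}{\alpha_t}+\log\frac{\alpha_t}{\sigma_t}\Big).
\end{equation}

\emph{The lower bound.} Expand $D$ in the order $Z,a_1,b_1,a_2,b_2,\dots$ and keep only the terms of the $a_t$. Under $\tilde{\mathbb{P}}$ the probability of $(A,b)$ given $Z$ is $\prod_t\tilde{\mathbb{P}}(a_t\mid Z)\,\tilde{\mathbb{P}}(b_t\mid a_t,Z,b_{<t})$, so $a_t$ given $(Z,a_{<t},b_{<t})$ is Bernoulli with parameter $\tilde\alpha_t$, a function of $Z$. Under $\mathbb{P}$ it is Bernoulli with a parameter $\hat g_t$ whose average given $(Z,b_{<t})$ is $g_t$. By convexity the term of $a_t$ is $\mathbb{E}\,\mathrm{kl}(\hat g_t\|\tilde\alpha_t)\ge\mathbb{E}\,\mathrm{kl}(g_t\|\tilde\alpha_t)$.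

\emph{The upper bound.} The term $\log(g_t/\alpha_t)$ in \eqref{eq:entropy} is the drift of the posterior, which is the quantity we want to bound; thinning lets us absorb it into the left side. Let $\sigma_t>0$, so that $\tilde\alpha_t\le\alpha_t$. If $g_t\ge e^2\alpha_t$, then $g_t\ge e^2\tilde\alpha_t$, and \eqref{eq:kl2} gives $\sigma_t\log\frac{g_t}{\alpha_t}\le\rho g_t\log\frac{g_t}{\tilde\alpha_t}\le2\rho\,\mathrm{kl}(g_t\|\tilde\alpha_t)$. Otherwise $\sigma_t\log\frac{g_t}{\alpha_t}\le2\sigma_t$. With the lower bound, $\mathbb{E}\sum_t\sigma_t\log\frac{g_t}{\alpha_t}\le2\rho D+2\,\mathbb{E}\sum_t\sigma_t$. Insert this in \eqref{eq:entropy}, and use $0\le D<\infty$ and $1-2\rho\ge\frac12$.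
\end{proof}

\subsection{Imitating a random matching}

\begin{proposition}[Imitation]\label{prop:imitate}
Let $0<\rho\le\frac14$, $\gamma=\log\frac1\rho-1$ and $B\ge0$. Let $(A,Z,L)$ be a random triple with finitely many values, where $A$ is a virtual copy of the activities and $L\subseteq[m]$ is a matching with $a_t=1$ for all $t\in L$. Assume:
\begin{enumerate}
\item[(a)] for every $t$ there is a function $G_t$ of $Z$ such that $\mathbb{P}(t\in L\mid G_t)$ is either $0$ or at least $e^{-B}\alpha_t$;
\item[(b)] there is a law $\tilde{\mathbb{P}}$ of $(A,Z)$ with $D_0=\mathrm{KL}(\mathbb{P}_{A,Z}\|\tilde{\mathbb{P}}_{A,Z})<\infty$, under which the $a_t$ are conditionally independent given $Z$, and $\tilde\alpha_t=\tilde{\mathbb{P}}(a_t=1\mid Z)\le\alpha_t$ whenever $\mathbb{P}(t\in L\mid Z)>0$.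
\end{enumerate}
Then
\[
\mathrm{ALG}\ \ge\ \rho\,\mathbb{E}|L|-\frac{2\rho}{\gamma}\Big(D_0+\rho\,\mathbb{E}|L|\Big(3+\log\frac1\rho+B\Big)\Big).
\]
\end{proposition}

\begin{proof}
Let $\xi_t$ be independent Bernoulli variables with parameter $\rho$, independent of $(A,Z,L)$, and let $b_t=\xi_t\mathbf{1}[t\in L]$. Define $\sigma_t,g_t$ as in Lemma~\ref{lem:reveal} and put $\lambda_t=\mathbb{P}(t\in L\mid Z,b_{<t})$. Since $\xi_t$ is independent of $(L,Z,b_{<t})$, we have $\sigma_t=\rho\lambda_t$; and $\lambda_t\le g_t$, since edges of $L$ are active. If $\sigma_t>0$, then $\mathbb{P}(t\in L\mid Z)>0$. So Lemma~\ref{lem:reveal} applies.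

\emph{The algorithm.} Sample $Z$ from its law, independently of the real activities. For $t=1,\dots,m$ compute $\sigma_t$ from $(Z,b_{<t})$. If the real edge $e_t$ is active, set $b_t=1$ with probability $\min(1,\sigma_t/\alpha_t)$; if it is inactive, set $b_t=1$ with probability $(\sigma_t-\alpha_t)^+/(1-\alpha_t)$. Select $e_t$ if it is active and $b_t=1$. The real activity of $e_t$ is independent of $(Z,b_{<t})$, so $b_t=1$ has conditional probability $\min(\sigma_t,\alpha_t)+(\sigma_t-\alpha_t)^+=\sigma_t$. Thus $(Z,b)$ has the same law in the run as in the virtual experiment; in particular $\{t:b_t=1\}$ is almost surely a matching, and the algorithm is feasible. Since $\mathbb{E}\sum_t\sigma_t=\rho\,\mathbb{E}|L|$, its expected gain is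
\[
\mathbb{E}\sum_t\min(\sigma_t,\alpha_t)=\rho\,\mathbb{E}|L|-\mathbb{E}\sum_t(\sigma_t-\alpha_t)^+ .
\]

\emph{A loss needs information.} If $\sigma_t>\alpha_t$, then $g_t\ge\sigma_t/\rho>\alpha_t/\rho\ge\tilde\alpha_t/\rho$, so \eqref{eq:kl1} gives $\mathrm{kl}(g_t\|\tilde\alpha_t)\ge g_t\log\frac{g_t}{\tilde\alpha_t}-g_t\ge\gamma g_t$, while $(\sigma_t-\alpha_t)^+\le\sigma_t\le\rho g_t$. By the lower bound of Lemma~\ref{lem:reveal}, the loss $\mathbb{E}\sum_t(\sigma_t-\alpha_t)^+$ is at most $\rho D/\gamma$.

\emph{The available information.} We have $\sigma_t\log\frac{\alpha_t}{\sigma_t}=\sigma_t\log\frac1\rho+\rho\lambda_t\log\frac{\alpha_t}{\lambda_t}$. We have no pointwise lower bound on $\lambda_t$, but we know its average: $\bar\lambda_t=\mathbb{E}[\lambda_t\mid G_t]=\mathbb{P}(t\in L\mid G_t)$, because $G_t$ is a function of $Z$. The map $x\mapsto x\log(\alpha_t/x)$, with value $0$ at $0$, is concave, so Jensen's inequality and (a) give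
\[
\mathbb{E}\Big[\lambda_t\log\frac{\alpha_t}{\lambda_t}\Big]\le\mathbb{E}\Big[\bar\lambda_t\log\frac{\alpha_t}{\bar\lambda_t}\Big]\le B\,\mathbb{P}(t\in L).
\]
The upper bound of Lemma~\ref{lem:reveal} yields $D\le2\big(D_0+\rho\,\mathbb{E}|L|(3+\log\frac1\rho+B)\big)$.
\end{proof}

\begin{example}[Bounded surprise]\label{ex:bounded}
Fix $C>0$ and suppose that every edge has $\mathbb{P}(t\in M)=0$ or $\mathbb{P}(t\in M)\ge e^{-Cp}\alpha_t$. Take $Z$ constant, $L=M$, $\tilde{\mathbb{P}}=\mathbb{P}$, so $D_0=0$, and $\rho=\log p/(8Cp)$. Then $\rho B=\frac18\log p$, $\rho(3+\log\frac1\rho)\to0$ and $\gamma/\log p\to1$, so $\mathrm{ALG}\ge\frac\rho2\mathrm{OPT}$ once $p$ exceeds a constant depending on $C$. This is the rate found in Example~\ref{ex:groups}.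
\end{example}

In the general proof $Z$ cannot be constant. Planting shows that edges are unlikely to be both in $M$ and cheap only if they are unlikely to be in $M$ \emph{given the data that decide cheapness}. So the imitator has to be handed these data as side information $Z$, and $D_0$ is the price.

\section{The virtual experiment}\label{sec:virtual}

\subsection{Parameters}

Put $\ell=\log p$ and
\[
K=\frac{\ell}{32\log\ell},\quad\rho=\frac Kp,\quad Q=\lceil\ell^2\rceil,\quad q=\frac1{2Q},\quad\theta_*=\frac\rho Q,\quad B_0=64p\ell,\quad\delta=4\rho,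
\]
\[
\eta=1-(1-\rho)(1-\delta),\quad\Lambda=2qp+2,\quad\bar F=p\eta\Big(1+\log\frac1\eta\Big),
\]
\[
B_1=16\Lambda\bar F,\qquad B_2=B_1+p\log\frac1q+p .
\]
Since $\rho/8=\log p/(256\,p\log\log p)$, Theorem~\ref{thm:main} says that $\mathrm{ALG}\ge\rho\,\mathrm{OPT}/8$ for large $p$. We have $\eta\le\rho+\delta=5\rho$, and for large $p$ the following hold. First, $\rho\le\frac14$, $\eta\le\frac12$ and $\Lambda=p/Q+2\le2p/\ell^2$. Second, $x(1+\log\frac1x)$ is increasing on $(0,1)$, so $\bar F\le5K(1+\log\frac{p}{5K})\le10K\ell$. Therefore
\begin{equation}\label{eq:params}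
B_1\le\frac{320pK}{\ell}=\frac{10p}{\log\ell}\le p,\qquad B_2\le2p+p\log(2\lceil\ell^2\rceil)\le3p\log\ell,\qquad\rho B_2\le\frac{3\ell}{32}.
\end{equation}
The number $B_2$ will be the surprise threshold between imitation and planting, and the last inequality is the budget condition that dictates the choice of $K$.

All objects below are simulated and independent of the real activities. Let $A=(a_t)$ be a virtual copy of the activities and $M=M(A)\subseteq[m]$ a fixed maximum matching of active edges, so $\mathbb{E}|M|=\mathrm{OPT}$. Let $u_t$ be uniform on $[0,1]$ and let $r_t$ be Bernoulli with parameter $\delta$, for $t\in[m]$, all independent of each other and of $A$. We call $r_t$ the \emph{veto bit} of $t$.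

\subsection{Marks}

The marks $z_t\in\{0,1\}$ select the edges of $M$ that may be planted. Since they will be revealed to the imitator, their information content must be small, and a mark on an edge of surprise $s$ costs about $s$. Marking at the target rate $\rho$ would cost $\rho B_0=64K\ell$ per edge of $M$ for $s=B_0$, far more than the budget of order $\ell$. So we mark at the lower rate $\theta_*=\rho/Q$ and recover the factor $Q$ by planting in $Q$ disjoint backgrounds, of which the imitator sees only one. For surprise above $B_0$ the rate must decrease further, and the number of backgrounds grows accordingly.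

The marks are defined for $t=m,m-1,\dots,1$. Given $z_{>t}$, let
\[
\pi_t=\mathbb{P}(t\in M\mid z_{>t}),\qquad s_t=\log\frac{\alpha_t}{\pi_t}\in(-\infty,\infty].
\]
Call $t$ \emph{null} if $\pi_t=0$, \emph{regular} if $\pi_t>0$ and $s_t<B_0$, and \emph{surprising} if $\pi_t>0$ and $s_t\ge B_0$. For surprising $t$ put $n_t=e^{s_t/(8p)}\ge p^8$. The marking rate $\theta_t$ is $0$, $\theta_*$ or $\rho/n_t$ according as $t$ is null, regular or surprising, and
\[
z_t=\mathbf{1}[t\in M,\ u_t\le\theta_t].
\]
Thus $\pi_t,s_t,n_t,\theta_t$ and the type of $t$ are functions of $z_{>t}$, and $z_{>t}$ is a function of $(M,u_{>t})$. We record: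
\begin{enumerate}
\item[(M1)] $\theta_t\le\rho$, and $\mathbb{P}(z_t=1\mid z_{>t})=\theta_t\pi_t$, because $u_t$ is independent of $(M,z_{>t})$.
\item[(M2)] $\mathbb{E}[\mathbf{1}[t\in M]f(z_{>t})]=\mathbb{E}[\pi_tf(z_{>t})]$ for every $f$; in particular almost surely no $t\in M$ is null.
\item[(M3)] If $\pi_t>0$, then $e_t$ meets no marked edge $e_j$ with $j>t$; for such a $j$ lies in $M$, which excludes $t\in M$.
\end{enumerate}
Let $\beta=\mathbb{E}\#\{t\in M:t\text{ regular}\}/\mathrm{OPT}$. By (M2), $\mathbb{E}\#\{t\in M:t\text{ surprising}\}=(1-\beta)\mathrm{OPT}$.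

\subsection{Colors and worlds}

Let $I$ be an integer that is at least as large as each of the finitely many values that any $n_t$ can take. Independently of everything above, the vertices receive independent colors $\chi(v)$: each \emph{common color} $w\in\{1,\dots,Q\}$ has probability $q$, the \emph{rare color} $i\in\{1,\dots,I\}$ has probability $q_i=1/(20pi^2)$, and with the remaining probability the vertex is uncolored. As $\sum_ii^{-2}<\frac53$, the rare colors have total probability $q_{\mathrm{rare}}\le\frac1{12p}$, and the common ones have total probability $\frac12$, so this is a probability law. Let $d_t=1$ if $e_t$ contains a vertex of a rare color and $d_t=0$ otherwise. Then $\mathbb{P}(d_t=0)=(1-q_{\mathrm{rare}})^p\ge\frac{11}{12}$, and for large $p$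
\[
\kappa:=\mathbb{P}(r_t=0,\,d_t=0)=(1-\delta)(1-q_{\mathrm{rare}})^p\ge0.9 .
\]

Each color defines a \emph{world}, that is, a background $U$ and a planted set $Y=\{t:y_t=1\}\subseteq M$, with $X_t$ and cheapness as in Lemma~\ref{lem:plant}. Let $C$ be the set of vertices of that color.

\emph{Rare world $i$.} Put $U=C$, and let $y_t=1$ if and only if $z_t=1$, $t$ is surprising, $i\le n_t$, $r_t=0$ and $d_t=0$. The condition $d_t=0$ gives $V(Y)\cap U=\emptyset$.

This simple device works because an edge avoids all rare colors with constant probability, which requires total density $O(1/p)$. With such a density $q'$ the planting threshold $p\log(1/q')$ is of order $p\ell$ at least, and imitation with $B$ of order $p\ell$ gives only $\rho$ of order $1/p$. To beat greedy we need the denser common colors. An edge avoids a given common color only with probability $(1-q)^p$, so we must cut holes into the background where edges are planted.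

\emph{Common world $w$.} Let
\[
H=\{t\in M:\ u_t\le\rho\ \text{ or }\ r_t=1\},\qquad U=C\setminus V(H),
\]
and let $y_t=1$ if and only if $z_t=1$, $t$ is regular, $r_t=0$ and $d_t=0$. The edges of $H$ are the \emph{holes}. Given $M$, each $t\in M$ is a hole independently with probability $\eta$. By (M1),
\begin{equation}\label{eq:markhole}
z_t=1\ \Longrightarrow\ t\in H,
\end{equation}
so $Y\subseteq H$ and $V(Y)\cap U=\emptyset$. We cut more holes than are needed for $Y$. The condition $u_t\le\rho$, in place of $u_t\le\theta_t$, makes the law of $H$ a product law that does not depend on the adaptive rates. The vetoed edges are spare holes, which in Section~\ref{sec:combine} make room for the edges planted in other worlds. The condition $d_t=0$ keeps $V(Y)$ away from the rare backgrounds.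

\subsection{The dichotomy}

Fix a common world. The data that decide whether $t$ is cheap are contained in
\[
G_t=(z_{>t},y_{>t},U).
\]
Put $\mu_t=\mathbb{P}(t\in M\setminus H\mid G_t)$ and define the set of \emph{likely} edges
\[
L=\{t\in M\setminus H:\ \mu_t\ge e^{-B_2}\alpha_t\}.
\]
By the symmetry of the common colors, the law of $L$ is the same in all common worlds. Theorem~\ref{thm:main} follows from the next two propositions.

\begin{proposition}\label{prop:many}
For large $p$, if $\mathbb{E}|L|\ge\mathrm{OPT}/4$, then $\mathrm{ALG}\ge\rho\,\mathrm{OPT}/8$.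
\end{proposition}

\begin{proposition}\label{prop:few}
For large $p$, if $\mathbb{E}|L|<\mathrm{OPT}/4$, then $\mathrm{ALG}\ge\rho\,\mathrm{OPT}/8$.
\end{proposition}

\section{Many likely edges: imitation}\label{sec:likely}

We prove Proposition~\ref{prop:many} by applying Proposition~\ref{prop:imitate} in one common world, with $Z=(z,y,U)$, the matching $L$, and $B=B_2$. Hypothesis (a) holds because $G_t$ is a function of $Z$ and $\mathbb{P}(t\in L\mid G_t)=\mu_t\mathbf{1}[\mu_t\ge e^{-B_2}\alpha_t]$. It remains to find a reference law that is close to the true law.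

\subsection{The reference law}

Let $f_t=\mathbb{P}(a_t=1\mid z_{>t})$ and $x_t=\theta_t\pi_t/f_t$ (read as $0$ if $f_t=0$). Since $\pi_t\le f_t$, we have $x_t\le\rho$. Under $\tilde{\mathbb{P}}$:
\begin{itemize}
\item $A$ has its true product law;
\item for $t=m,\dots,1$, given $(A,z_{>t})$, $z_t=1$ with probability $a_tx_t$;
\item given $(A,z)$, the $y_t$ are independent, and $y_t=1$ with probability $\kappa z_t\mathbf{1}[t\text{ regular}]$;
\item $U$ is independent \emph{noise}: each vertex lies in $U$ independently with probability $q$.
\end{itemize}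
For fixed $Z$, the numbers $x_t$ and the types are fixed, so $\tilde{\mathbb{P}}(A,Z)$ is a constant times $\prod_t\omega_t(a_t)$, where $\omega_t(1)=\alpha_t(1-x_t)$, $\omega_t(0)=1-\alpha_t$ if $z_t=0$, and $\omega_t(1)=\alpha_tx_t$, $\omega_t(0)=0$ if $z_t=1$. Hence the $a_t$ are independent given $Z$, and
\[
\tilde\alpha_t=\frac{\alpha_t(1-x_t)}{1-\alpha_tx_t}\le\alpha_t\qquad\text{if }z_t=0 .
\]
If $z_t=1$, then $t\notin L$ by \eqref{eq:markhole}. So $\mathbb{P}(t\in L\mid Z)>0$ implies $z_t=0$, and (b) holds once $D_0$ is shown to be finite.

\begin{lemma}\label{lem:cost}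
$D_0=\mathrm{KL}(\mathbb{P}_{A,Z}\|\tilde{\mathbb{P}}_{A,Z})\le o(1)\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Expand $D_0$ by the chain rule in the order $(A,z),y,U$.

\emph{The marks.} Apply Lemma~\ref{lem:reveal} with constant side information, the true law of $A$ as reference law, the bits $z_t\le a_t$, and the order $m,\dots,1$. By (M1) the role of $\sigma_t$ is played by $\theta_t\pi_t\le\rho f_t$, and the extended reference law is $\tilde{\mathbb{P}}_{A,z}$. As $\log\frac{\alpha_t}{\theta_t\pi_t}=s_t+\log\frac1{\theta_t}$, the lemma and (M2) give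
\[
\mathrm{KL}(\mathbb{P}_{A,z}\|\tilde{\mathbb{P}}_{A,z})\le2\,\mathbb{E}\sum_{t\in M}\theta_t\Big(3+s_t+\log\frac1{\theta_t}\Big).
\]
A regular $t$ contributes at most $\theta_*B_0+\theta_*(3+\log\frac1{\theta_*})$. Here $\theta_*B_0=64K\ell/Q\le64K/\ell=2/\log\ell$, and the second term tends to $0$ because $\theta_*\to0$. For a surprising $t$ we have $\log\frac1{\theta_t}=\log\frac1\rho+\frac{s_t}{8p}$, so it contributes at most $\rho e^{-s_t/(8p)}(3+2s_t+\log\frac1\rho)$. The derivative of this expression in $s_t$ has the sign of $16p-(3+2s_t+\log\frac1\rho)$, which is negative for $s_t\ge8p$. So the contribution is at most its value at $s_t=B_0$, namely $\rho p^{-8}(3+128p\ell+\log\frac1\rho)\to0$. Since $\mathbb{E}|M|=\mathrm{OPT}$, this term is at most $o(1)\,\mathrm{OPT}$.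

\emph{The planted set.} Under $\mathbb{P}$, fix $(A,u)$, which determines $M$ and $z$. The marked edges are disjoint, so the pairs $(r_t,d_t)$ with $z_t=1$ are independent, and $r_t=d_t=0$ has probability $\kappa$. Thus $y$ given $(A,z)$ has the same law under $\mathbb{P}$ and $\tilde{\mathbb{P}}$, and this term is $0$.

\emph{The background.} Under $\mathbb{P}$, fix $(A,u,r)$, which determines $z$ and $H$. By \eqref{eq:markhole}, $y$ then depends only on the colors on $V(H)$. So given $(A,z,y,H)$ the colors off $V(H)$ keep their product law, and $U$ is noise off $V(H)$ and empty on $V(H)$. On its support this law has density $(1-q)^{-p|H|}$ with respect to noise. Averaging over $H$ given $(A,z,y)$ and using convexity, $-\log(1-q)\le2q$ and $\mathbb{E}|H|=\eta\,\mathrm{OPT}$, we bound this term by $2q\cdot p\eta\,\mathrm{OPT}\le5K\ell^{-2}\,\mathrm{OPT}=o(1)\,\mathrm{OPT}$.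
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:many}]
Here $\gamma=\ell-\log K-1\ge\ell-\log\ell-1$. By \eqref{eq:params}, $\rho B_2\le\frac3{32}\ell$, and $\rho(3+\log\frac1\rho)\to0$. Since $\frac3{32}<\frac18$, for large $p$ we have $\rho(3+\log\frac1\rho+B_2)\le\gamma/8$. By Lemma~\ref{lem:cost} and the hypothesis, $D_0\le o(1)\cdot4\,\mathbb{E}|L|\le\gamma\,\mathbb{E}|L|/8$. Proposition~\ref{prop:imitate} gives $\mathrm{ALG}\ge\rho\,\mathbb{E}|L|\,\big(1-2(\frac18+\frac18)\big)=\frac\rho2\mathbb{E}|L|\ge\frac\rho8\mathrm{OPT}$.
\end{proof}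

\section{The value of a common world}\label{sec:common}

Fix a common world. We want to show that unlikely edges of $M$ are seldom cheap, by comparing with the chance that $e_t$ falls into the background. Without holes this chance would be $q^p$. With holes, $e_t\subseteq U$ also requires the event
\[
\mathcal{E}_t=\{e_t\cap V(H)=\emptyset\},
\]
and the difficulty is that an observer of $G_t$ may consider $\mathcal{E}_t$ very improbable. Put $\nu_t=\mathbb{P}(\mathcal{E}_t\mid G_t)$, and let
\[
\mathrm{obs}_t=(z_{>t},y_{>t},U\setminus e_t),
\]
so that $G_t$ carries the same information as $(\mathrm{obs}_t,U\cap e_t)$. The type of $t$ is a function of $\mathrm{obs}_t$, and so is cheapness, because $X_{t+1}\setminus e_t$ is.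

\begin{lemma}\label{lem:indep}
\begin{enumerate}
\item[(i)] Given $M$ with $t\in M$, the triple $(u_t,r_t,\chi|_{e_t})$ is independent of $\mathrm{obs}_t$ and has its original law.
\item[(ii)] For every value $o$, the event $\mathcal{E}_t\cap\{\mathrm{obs}_t=o\}$ is independent of $\chi|_{e_t}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) It suffices to show that $\mathrm{obs}_t$ is a function of $M$, $(u_j,r_j)_{j\ne t}$ and the colors off $e_t$. The marks $z_{>t}$ are a function of $(M,u_{>t})$. The bits $y_{>t}$ depend further on $r_{>t}$ and on the $d_j$ with $j>t$, $z_j=1$; such $j$ lie in $M$, so $e_j\cap e_t=\emptyset$. Finally $U\setminus e_t=(C\setminus e_t)\setminus V(H\setminus\{t\})$.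

(ii) The event $\mathcal{E}_t$ is determined by $(M,u,r)$. On $\mathcal{E}_t$, a marked $j$ lies in $H$ by \eqref{eq:markhole}, so $e_j\cap e_t=\emptyset$ and $d_j$ depends only on colors off $e_t$; and $U\setminus e_t=(C\setminus e_t)\setminus V(H)$. So the event in question is determined by $(M,u,r)$ and the colors off $e_t$.
\end{proof}

\subsection{Holes are hard to detect}

A hole is a set of $p$ vertices without background, and such a gap also arises by chance, with probability $(1-q)^p\ge e^{-2qp}$. So an observer who knew $M$ could never be very sure of a hole, and each hole suspected on $e_t$ lowers $\log\nu_t$ by at most $\Lambda\approx2qp$. A priori, $e_t$ meets at most $p\eta$ holes in expectation. For $t\in M$ the posterior expectation may be larger, since the event $t\in M$ is correlated with $G_t$; a maximal inequality shows that this costs only the factor $1+\log\frac1\eta$. The product is $B_1$, of order $qpK\ell$, and keeping it below $p$ is a second reason for taking $q$ as small as $\ell^{-2}$.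

\begin{lemma}\label{lem:holes}
$\mathbb{E}\#\{t\in M\setminus H:\nu_t<e^{-B_1}\}\le\mathrm{OPT}/16$.
\end{lemma}

\begin{proof}
Let $F_t=\#\{j\in H:e_j\cap e_t\ne\emptyset\}$, so that $\mathcal{E}_t=\{F_t=0\}$. Call a value of $G_t$ \emph{clear} if no marked $j>t$ has $e_j\cap e_t\neq\emptyset$. If $t\in M$, the value of $G_t$ is clear.

\emph{Step 1: $\nu_t\ge e^{-\Lambda\mathbb{E}[F_t\mid G_t]}$ whenever $G_t$ is clear.} Condition on a clear value of $G_t$ and on a compatible value of $M$. Given $M$, the triples $(u_j,r_j,\chi|_{e_j})$, $j\in M$, and the colors off $V(M)$ are independent. The value of $G_t$ fixes $z_{>t}$, hence it turns the rates $\theta_j$ and the types for $j>t$ into constants. The event that $G_t$ takes this value is then an intersection of events, each of which involves only one of the independent blocks: for $j\in M$ it prescribes $U\cap e_j$, which is $C\cap e_j$ if $j\notin H$ and $\emptyset$ if $j\in H$; for $j\in M$ with $j>t$ it also prescribes $\mathbf{1}[u_j\le\theta_j]$ and $y_j$, which depends on $u_j,r_j,d_j$; off $V(M)$ it prescribes $C$. Hence the blocks remain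 independent after conditioning, and the events $\{j\in H\}$, $j\in M$, are conditionally independent, with probabilities $\varphi_j$, say.

Let $j\in M$ with $e_j\cap e_t\ne\emptyset$, and let $\Gamma$ be the prescribed value of $U\cap e_j$. If $j>t$, then $z_j=y_j=0$ because the value is clear; if $j\le t$, then $z_j,y_j$ are not prescribed. The alternative $j\notin H$ means $u_j>\rho\ge\theta_j$ and $r_j=0$, which implies $z_j=y_j=0$; so the prescribed event together with $j\notin H$ has probability exactly $(1-\eta)q^{|\Gamma|}(1-q)^{p-|\Gamma|}$. Together with $j\in H$ it has probability at most $\eta\mathbf{1}[\Gamma=\emptyset]$. Therefore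
\[
\varphi_j\le\frac{\omega}{1+\omega},\qquad\omega=\frac{\eta}{(1-\eta)(1-q)^p}\le e^{2qp},
\]
by $\eta\le\frac12$ and $-\log(1-q)\le2q$. The function $\varphi\mapsto\log\frac1{1-\varphi}$ is convex, vanishes at $0$ and equals $\log(1+\omega)$ at $\frac\omega{1+\omega}$, so
\[
\log\frac1{1-\varphi_j}\le\varphi_j\,\frac{1+\omega}\omega\log(1+\omega)\le\varphi_j\big(1+\log(1+\omega)\big)\le\varphi_j(1+\log2+2qp)\le\Lambda\varphi_j .
\]
Taking the product over the $j\in M$ with $e_j\cap e_t\neq\emptyset$, we get $\mathbb{P}(\mathcal{E}_t\mid M,G_t)=\prod_j(1-\varphi_j)\ge e^{-\Lambda\mathbb{E}[F_t\mid M,G_t]}$. Averaging over $M$ given $G_t$ and applying Jensen's inequality to the convex function $e^{-\Lambda x}$ proves Step 1.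

\emph{Step 2: $\mathbb{E}\sum_{t\in M}\mathbb{E}[F_t\mid G_t]\le\bar F\,\mathrm{OPT}$.} Since $H$ is a matching, $F_t\le\sum_{v\in e_t}\mathbf{1}[v\in V(H)]$, so $\mathbb{E}[F_t\mid G_t]\le\sum_{v\in e_t}W_v$ with $W_v=\max_{j\in[m]}\mathbb{P}(v\in V(H)\mid G_j)$. Let $\tau_v=\mathbb{P}(v\in V(M))$. Then $\mathbb{P}(v\in V(H))=\eta\tau_v$ and $\sum_v\tau_v=p\,\mathrm{OPT}$. As $G_{j+1}$ is a function of $G_j$, the sequence $\mathbb{P}(v\in V(H)\mid G_j)$, $j=m,\dots,1$, is a nonnegative martingale with mean $\eta\tau_v$. Doob's maximal inequality states that the maximum of a nonnegative martingale is at least $x$ with probability at most its mean divided by $x$; so $\mathbb{P}(W_v\ge x)\le\eta\tau_v/x$. Each vertex lies in at most one edge of $M$, and $W_v\le1$, so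
\[
\mathbb{E}\sum_{t\in M}\sum_{v\in e_t}W_v=\sum_v\int_0^1\mathbb{P}(v\in V(M),W_v\ge x)\,dx\le\sum_v\int_0^1\min\Big(\tau_v,\frac{\eta\tau_v}x\Big)dx .
\]
Splitting the integral at $x=\eta$ gives $\tau_v\eta(1+\log\frac1\eta)$, and the sum over $v$ is $\bar F\,\mathrm{OPT}$.

By Step 2 and Markov's inequality, the expected number of $t\in M$ with $\mathbb{E}[F_t\mid G_t]>16\bar F$ is at most $\mathrm{OPT}/16$. For every other $t\in M$, Step 1 gives $\nu_t\ge e^{-16\Lambda\bar F}=e^{-B_1}$.
\end{proof}

\subsection{Unlikely edges are seldom cheap}

\begin{lemma}\label{lem:cheap}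
$\mathbb{E}\#\{t\in M\setminus H:t\text{ cheap},\ \mu_t<e^{-B_2}\alpha_t,\ \nu_t\ge e^{-B_1}\}\le2e^{-p}\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Cheapness, $\mu_t$ and $\nu_t$ are functions of $G_t$, so conditioning on $G_t$ bounds the left side by $\sum_te^{-B_2}\alpha_t\,\mathbb{P}(t\text{ cheap},\nu_t\ge e^{-B_1})$. Fix $t$ and a value $o$ of $\mathrm{obs}_t$ of positive probability. For $\Gamma\subseteq e_t$ let $\nu_t(o,\Gamma)$ be the value of $\nu_t$ when $\mathrm{obs}_t=o$ and $U\cap e_t=\Gamma$. On $\mathcal{E}_t$ we have $U\cap e_t=C\cap e_t$, so Lemma~\ref{lem:indep}(ii) gives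
\[
\mathbb{P}(U\cap e_t=\Gamma\mid o)\,\nu_t(o,\Gamma)=\mathbb{P}(C\cap e_t=\Gamma,\ \mathcal{E}_t\mid o)=q^{|\Gamma|}(1-q)^{p-|\Gamma|}\,\mathbb{P}(\mathcal{E}_t\mid o).
\]
Summing over the $\Gamma$ with $\nu_t(o,\Gamma)\ge e^{-B_1}$ gives $\mathbb{P}(\nu_t\ge e^{-B_1}\mid o)\le e^{B_1}\mathbb{P}(\mathcal{E}_t\mid o)$. Moreover $e_t\subseteq U$ holds if and only if $e_t\subseteq C$ and $\mathcal{E}_t$ holds, so the second equality with $\Gamma=e_t$ reads $\mathbb{P}(e_t\subseteq U\mid o)=q^p\,\mathbb{P}(\mathcal{E}_t\mid o)$. Since $U\subseteq X_{t+1}$,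
\[
\mathbb{P}(\nu_t\ge e^{-B_1}\mid o)\le e^{B_1}q^{-p}\,\mathbb{P}(e_t\subseteq X_{t+1}\mid o).
\]
Cheapness is a function of $o$, so we may sum this over the $o$ that make $t$ cheap. As $e^{B_1-B_2}q^{-p}=e^{-p}$, the left side of the lemma is at most $e^{-p}\sum_t\alpha_t\mathbb{P}(e_t\subseteq X_{t+1},t\text{ cheap})$, which is at most $2e^{-p}\,\mathbb{E}\Phi_1(X_1)\le2e^{-p}\,\mathrm{OPT}$ by \eqref{eq:plant2} and (V1).
\end{proof}

The two lemmas concern edges of $M\setminus H$, which are never planted. Lemma~\ref{lem:indep}(i) transfers the conclusion to planted edges, because whether $t\in M$ is cheap is independent of its own fate.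

\begin{lemma}\label{lem:common}
For large $p$, if $\mathbb{E}|L|<\mathrm{OPT}/4$, then every common world satisfies $\mathbb{E}\Phi_1(X_1)\ge0.4\,\theta_*(\beta-\frac38)^+\,\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Let $J=\mathbb{E}\#\{t\in M:t\text{ regular and expensive}\}$. Type and cheapness are functions of $\mathrm{obs}_t$. So by Lemma~\ref{lem:indep}(i), the expected number of regular edges in $M\setminus H$ is $(1-\eta)\beta\,\mathrm{OPT}$, the expected number of regular expensive edges in $M\setminus H$ is $(1-\eta)J$, and the expected number of expensive edges in $Y$ is $\theta_*\kappa J$. A regular edge of $M\setminus H$ that is cheap lies in $L$, or has $\nu_t<e^{-B_1}$, or is counted in Lemma~\ref{lem:cheap}. Hence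
\[
(1-\eta)J\ge\Big((1-\eta)\beta-\frac14-\frac1{16}-2e^{-p}\Big)\mathrm{OPT}.
\]
For large $p$ we have $(\frac5{16}+2e^{-p})/(1-\eta)\le\frac38$, so $J\ge(\beta-\frac38)^+\mathrm{OPT}$. By \eqref{eq:plant1}, $\mathbb{E}\Phi_1(X_1)\ge\frac12\theta_*\kappa J\ge0.45\,\theta_*J$.
\end{proof}

\section{The value of a rare world}\label{sec:rare}

A rare world has no holes, and the comparison is direct: a surprising edge pays the price $q_i^{-p}$ of its background out of its surprise. The restriction $i\le n_t$ keeps this price below $(20p)^pe^{s_t/4}$.

\begin{lemma}\label{lem:rare}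
For large $p$, every rare world satisfies $\mathbb{E}\Phi_1(X_1)\ge0.49\,\mathbb{E}|Y|$.
\end{lemma}

\begin{proof}
Fix the rare world $i$ and let $\mathrm{obs}_t=(z_{>t},y_{>t},C\setminus e_t)$; cheapness of $t$ is a function of $\mathrm{obs}_t$. The pair $(y_{>t},C\setminus e_t)$ is a function of $z_{>t}$, $r$ and $\chi$, and $(r,\chi)$ is independent of $(M,u)$. So given $z_{>t}$ this pair is independent of $M$, and $\mathbb{P}(t\in M\mid\mathrm{obs}_t)=\pi_t$. Since $u_t$ is independent of $(M,\mathrm{obs}_t)$,
\[
\mathbb{P}(t\in Y\mid\mathrm{obs}_t)\le\mathbf{1}[t\text{ surprising},\,i\le n_t]\,\theta_t\pi_t\le\mathbf{1}[t\text{ surprising},\,i\le n_t]\,\rho e^{-s_t}\alpha_t .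
\]
Consider a value of $z_{>t}$ for which the indicator is $1$. By (M3), $e_t$ meets no marked edge $e_j$ with $j>t$, so $(y_{>t},C\setminus e_t)$ is then a function of $r_{>t}$ and the colors off $e_t$. The colors on $e_t$ therefore keep their product law given $\mathrm{obs}_t$, and $\mathbb{P}(e_t\subseteq X_{t+1}\mid\mathrm{obs}_t)\ge\mathbb{P}(e_t\subseteq C\mid\mathrm{obs}_t)=q_i^p$. From $i\le e^{s_t/(8p)}$ and $s_t\ge64p\ell$ we get
\[
e^{-s_t}q_i^{-p}=e^{-s_t}(20p)^pi^{2p}\le e^{-3s_t/4}(20p)^p\le e^{-48p\ell+p\log20+p\ell}\le e^{-p}.
\]
Thus $\mathbb{P}(t\in Y\mid\mathrm{obs}_t)\le\rho e^{-p}\alpha_t\,\mathbb{P}(e_t\subseteq X_{t+1}\mid\mathrm{obs}_t)$ in all cases. Restricting to the cheap values of $\mathrm{obs}_t$, summing over $t$ and using \eqref{eq:plant2}, we find that the expected number of cheap edges in $Y$ is at most $2\rho e^{-p}\,\mathbb{E}\Phi_1(X_1)$. By \eqref{eq:plant1}, $2\,\mathbb{E}\Phi_1(X_1)\ge\mathbb{E}|Y|-2\rho e^{-p}\,\mathbb{E}\Phi_1(X_1)$, that is, $\mathbb{E}\Phi_1(X_1)\ge\mathbb{E}|Y|/(2+2\rho e^{-p})$.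
\end{proof}

\section{Few likely edges: combining the worlds}\label{sec:combine}

We prove Proposition~\ref{prop:few}. A single world is worth little; by (V2) the values add up if the sets $X_1$ of the $Q+I$ worlds are pairwise disjoint. The backgrounds are disjoint, having different colors, but an edge planted in one world may meet the background of another or be planted twice. We therefore couple the worlds so that an edge wanted by one world is vetoed in all others, while each world on its own still sees independent veto bits.

\subsection{The coupling}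

All worlds share $A$, $M$ and $\chi$. World $w$ (common or rare) has its own uniform variables $u^w_t$, independent across $t$ and $w$ and independent of $(A,\chi)$, and its own marks $z^w$, computed from $(M,u^w)$ by the rule of Section~\ref{sec:virtual}. Superscripts denote quantities in world $w$. Given $A$, the processes $z^w$ are independent and identically distributed. World $w$ \emph{claims} $t$, written $k^w_t=1$, if $z^w_t=1$ and $t$ is regular in $w$ (for common $w$), or if $z^i_t=1$, $t$ is surprising in $i$ and $i\le n^i_t$ (for rare $w=i$). Thus $t\in Y^w$ if and only if $k_t^w=1$ and $r^w_t=d_t=0$.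

The veto bits are constructed for $t=m,\dots,1$. Let $\mathcal{H}_t$ consist of $A$ and all $u^w_j,r^w_j$ with $j>t$; it determines the types and rates of $t$ in all worlds. For $t\in M$ put
\[
\zeta_t=\sum_{i=1}^I\frac{\mathbf{1}[t\text{ surprising in }i,\ i\le n^i_t]}{n^i_t}.
\]
Since $Q\theta_*=\rho$,
\begin{equation}\label{eq:claims}
\mathbb{E}\Big[\sum_wk^w_t\,\Big|\,\mathcal{H}_t\Big]\le\rho(1+\zeta_t)\qquad(t\in M).
\end{equation}
Call $t\in M$ \emph{crowded} if $\zeta_t>2$; this is determined by $\mathcal{H}_t$. Let $o^w_t=1$ if some world $w'\ne w$ claims $t$, and $o_t^w=0$ otherwise, and let $\varepsilon^w_t=\mathbb{P}(o^w_t=1\mid\mathcal{H}_t)$. If $t\in M$ is not crowded, then $\varepsilon^w_t\le3\rho<\delta$ by \eqref{eq:claims}; in this case set $r^w_t=1$ if $o^w_t=1$, and if $o^w_t=0$ set $r^w_t=1$ with probability $(\delta-\varepsilon^w_t)/(1-\varepsilon^w_t)$, using a fresh coin. If $t$ is crowded or $t\notin M$, let $r^w_t$ be a fresh Bernoulli variable with parameter $\delta$.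

Fix $w$. The variable $u^w_t$ is independent of $\mathcal{H}_t$. Given $\mathcal{H}_t$, $o^w_t$ depends only on the $u^{w'}_t$ with $w'\ne w$, so $\mathbb{P}(r^w_t=1\mid\mathcal{H}_t,u^w_t)=\delta$; in the uncrowded case this is $\varepsilon^w_t+(\delta-\varepsilon^w_t)$. Since $\mathcal{H}_t$ contains $A$ and the pairs $(u^w_j,r^w_j)$ with $j>t$, induction on $t$ shows that $A$ and all $u^w_t,r^w_t$ are independent with the laws of Section~\ref{sec:virtual}. The construction does not involve $\chi$. Hence \emph{each world, taken alone, has the law analyzed above}, and Lemmas~\ref{lem:common} and~\ref{lem:rare} apply to it.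

\subsection{Overlaps}

Let $T$ be the set of crowded $t\in M$ that are claimed by at least one world, and let $\hat X^w=X^w_1\setminus V(T)$.

\begin{lemma}\label{lem:disjoint}
The sets $\hat X^w$ are pairwise disjoint, and for large $p$,
\[
\mathbb{E}\sum_w\big(\Phi_1(X^w_1)-\Phi_1(\hat X^w)\big)\le\frac{\rho\,\mathrm{OPT}}{100}.
\]
\end{lemma}

\begin{proof}
Let $v\in X^w_1\cap X^{w'}_1$ with $w\ne w'$. Since $U^w\cap U^{w'}=\emptyset$, after exchanging $w$ and $w'$ if necessary we have $v\in e_t$ for some $t\in Y^w$; in particular $k^w_t=1$, $r^w_t=0$ and $d_t=0$. Suppose $t$ is not crowded. If $v\in U^{w'}$ with $w'$ rare, then $e_t$ has a vertex of rare color, contradicting $d_t=0$. If $v\in U^{w'}$ with $w'$ common, then $k^w_t=1$ gives $o^{w'}_t=1$, so $r^{w'}_t=1$ and $t\in H^{w'}$, contradicting $v\in U^{w'}$. If $v\in e_j$ with $j\in Y^{w'}$, then $j=t$ because $M$ is a matching; so $k^{w'}_t=1$, $o^w_t=1$ and $r^w_t=1$, a contradiction. Hence $t\in T$ and $v\in V(T)$, which proves disjointness.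

A vertex $v\in e_t$ with $t\in T$ lies in at most one background, and it lies in $V(Y^w)$ only if $t\in Y^w$, which requires $k^w_t=1$. By (V3),
\[
\sum_w\big(\Phi_1(X^w_1)-\Phi_1(\hat X^w)\big)\le\sum_w|X^w_1\cap V(T)|\le\sum_{t\in T}p\Big(1+\sum_wk^w_t\Big)\le2p\sum_{t\in M\text{ crowded}}\ \sum_wk^w_t .
\]
By \eqref{eq:claims} and $1+\zeta_t\le2\zeta_t$ for crowded $t$, the expectation of the right side is at most $4p\rho\,\mathbb{E}\sum_{t\in M}\zeta_t\mathbf{1}[\zeta_t>2]$.

Fix $A$ and $t\in M$. Then $\zeta_t=\sum_i\zeta_{t,i}$ is a sum of independent variables in $[0,p^{-8}]$, one for each rare world. As the $z^i$ are identically distributed given $A$, and $I\ge n_t$,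
\[
\mathbb{E}[\zeta_t\mid A]=\mathbb{E}\Big[\mathbf{1}[t\text{ surprising}]\,\frac{\lfloor n_t\rfloor}{n_t}\,\Big|\,A\Big]\le1 .
\]
Since $(p+1)p^{-8}\le1$ and $e^x\le1+(e-1)x$ on $[0,1]$,
\[
\mathbb{E}[e^{(p+1)\zeta_t}\mid A]\le\prod_i\big(1+(e-1)(p+1)\mathbb{E}[\zeta_{t,i}\mid A]\big)\le e^{(e-1)(p+1)}.
\]
With $\zeta\mathbf{1}[\zeta>2]\le e^\zeta e^{p(\zeta-2)}$ this gives $\mathbb{E}[\zeta_t\mathbf{1}[\zeta_t>2]\mid A]\le e^{e-1}e^{-(3-e)p}\le6e^{-0.28p}$. The expected loss is at most $24p\rho e^{-0.28p}\,\mathrm{OPT}$, which is below $\rho\,\mathrm{OPT}/100$ for large $p$.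
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:few}]
By Lemma~\ref{lem:common} and $Q\theta_*=\rho$, the common worlds satisfy $\sum_w\mathbb{E}\Phi_1(X_1^w)\ge0.4\rho(\beta-\frac38)^+\mathrm{OPT}$. In the rare world $i$, given $M\ni t$ and $z_{>t}$, the variables $u_t,r_t,d_t$ are independent with their original laws, so
\[
\mathbb{E}|Y^i|=\kappa\,\mathbb{E}\sum_{t\in M}\mathbf{1}[t\text{ surprising},\,i\le n_t]\,\frac\rho{n_t},
\]
where the right side is computed in the single-world experiment of Section~\ref{sec:virtual}. Sum over $i\le I$, and use Lemma~\ref{lem:rare} and $\lfloor n_t\rfloor/n_t\ge1-1/n_t\ge1-p^{-8}$: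
\[
\sum_i\mathbb{E}\Phi_1(X_1^i)\ge0.49\cdot0.9\,(1-p^{-8})\,\rho(1-\beta)\,\mathrm{OPT}\ge0.4\rho(1-\beta)\,\mathrm{OPT}.
\]
By (V2), $\mathrm{ALG}=\Phi_1(V)\ge\sum_w\Phi_1(\hat X^w)$ for every outcome of the virtual experiment. Taking expectations, and using Lemma~\ref{lem:disjoint} and $(\beta-\frac38)^++1-\beta\ge\frac58$,
\[
\mathrm{ALG}\ge0.4\rho\cdot\frac58\,\mathrm{OPT}-\frac{\rho\,\mathrm{OPT}}{100}=\Big(\frac14-\frac1{100}\Big)\rho\,\mathrm{OPT}\ge\frac\rho8\,\mathrm{OPT}.\qedhere
\]
\end{proof}

Propositions~\ref{prop:many} and~\ref{prop:few} cover all cases, and Theorem~\ref{thm:main} is proved.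

\begin{remark}[Where the hypotheses enter]
Independence of the activities is used for the recursion \eqref{eq:dp}, for the coupling in Proposition~\ref{prop:imitate}, and for the first step of Lemma~\ref{lem:cost}, where the true law of $A$ serves as a reference law with independent coordinates. Knowledge of the instance is needed to compute $\Phi_t$ and $\sigma_t$. The bound $p$ on the edge size enters through the probabilities $q^p$, $q_i^p$, $(1-q)^p$ and $(1-q_{\mathrm{rare}})^p$, through the counts of vertices in holes in Lemmas~\ref{lem:cost} and~\ref{lem:holes}, and through the removal of $V(T)$ in Lemma~\ref{lem:disjoint}. The factor $\log\log p$ in the theorem is the term $p\log\frac1q$ of $B_2$. We have not tried to make $p_0$ small: the step $10p/\log\ell\le p$ in \eqref{eq:params} already requires $\log\log p\ge10$.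
\end{remark}

\begin{thebibliography}{1}

\bibitem{problem}
``In all the problems listed in this section, we will always assume that graphs in question are bounded degree. That is, $\Delta(G)\leq d=O(1)$. Alright, let's'',
\texttt{https://simons.berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2025-06/\allowbreak Sublinear\%20Algorithms\%20\allowbreak Open\%20Problems\%20\allowbreak Summer\%202024.pdf}

\end{thebibliography}
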